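\title{Simplicial volume along the Ricci flow and a Hitchin--Thorpe type inequality for four-manifolds}


\begin{abstract}
Let $M$ be a closed oriented four-manifold with nonpositive Yamabe invariant that carries a solution of the normalized Ricci flow, defined for all $t\ge 0$, with bounded scalar curvature. We prove that $2\chi(M)-3|\tau(M)|\ge \frac1{288}\|M\|$, where $\|M\|$ is the simplicial volume. This confirms a conjectured inequality with the smaller constant $\frac{1}{1296\pi^2}$. The main tool holds in every dimension: if $g(t)$, $t\in[0,S]$, is a Ricci flow on a closed oriented $n$-manifold $M$, then $\|M\|\le\frac{n!}{2}(\pi S)^{-n/2}\operatorname{Vol}(M,g(S))$. To prove it we insert the heat equation of the evolving metric on the universal cover into Gromov's smoothing method. The Ricci terms in Bochner's formula cancel, so that no curvature assumption is needed.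
\end{abstract}

\section{Introduction}

Manifolds are smooth and connected. For a Riemannian metric $g$ on an $n$-manifold, $R$ is the scalar curvature, $R_{\min}$ its minimum, $\mathrm{Ric}_0=\mathrm{Ric}-\frac Rn g$ the trace-free Ricci tensor, and $\Delta=\operatorname{tr}\nabla^2$.

\subsection{Einstein metrics and the normalized Ricci flow}

Let $M$ be a closed oriented four-manifold with Euler characteristic $\chi(M)$ and signature $\tau(M)$. For every metric on $M$ the Chern--Gauss--Bonnet and Hirzebruch signature formulas combine to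
\[
2\chi(M)\pm3\tau(M)=\frac1{4\pi^2}\int_M\Big(\frac{R^2}{24}+2|W^\pm|^2-\frac{|\mathrm{Ric}_0|^2}{2}\Big)dv ,
\]
where $W^\pm$ are the self-dual and anti-self-dual parts of the Weyl curvature, viewed as endomorphisms of $\Lambda^\pm$. Only the sign of the Weyl term matters to us. Dropping it gives
\begin{equation}\label{eq:cgb}
2\chi(M)-3|\tau(M)|\ \ge\ \frac1{4\pi^2}\int_M\Big(\frac{R^2}{24}-\frac{|\mathrm{Ric}_0|^2}{2}\Big)dv .
\end{equation}
If the metric is Einstein, with volume $V$, then $\mathrm{Ric}_0=0$, $R$ is constant, and
\begin{equation}\label{eq:einstein}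
2\chi(M)-3|\tau(M)|\ \ge\ \frac{R^2V}{96\pi^2}.
\end{equation}
This contains the Hitchin--Thorpe inequality $2\chi\ge3|\tau|$. It says more whenever the scale-invariant number $R^2V$ can be bounded below by an invariant of $M$.

The \emph{normalized Ricci flow} on a closed $n$-manifold is the equation
\begin{equation}\label{eq:nrf}
\partial_tg=-2\,\mathrm{Ric}(g)+\frac{2r}{n}\,g,\qquad r(t)=\frac{\int_MR\,dv}{\int_Mdv}.
\end{equation}
Taking half the trace gives $\partial_t\,dv=(r-R)\,dv$, so the volume $V$ is constant. The stationary solutions are the Einstein metrics. A solution that exists for all $t\ge0$ and whose scalar curvature stays bounded is therefore a natural weakening of an Einstein metric, and one may ask which consequences of \eqref{eq:einstein} survive for it.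

\subsection{Two invariants that bound $R^2V$}

The first invariant is conformal in origin. For a positive function $u$ on a four-manifold, the metric $u^2g$ has scalar curvature $u^{-3}(-6\Delta u+Ru)$ and volume form $u^4dv$. The \emph{Yamabe constant} of the conformal class of $g$ is the infimum of the total scalar curvature, normalized by the square root of the volume:
\[
Y(M,[g])=\inf_{u>0}\frac{\int_M(6|\nabla u|^2+Ru^2)\,dv}{\big(\int_Mu^4\,dv\big)^{1/2}} .
\]
The \emph{Yamabe invariant} $\sigma(M)$ is the supremum of $Y(M,[g])$ over all conformal classes. If $\sigma(M)\le0$, every metric satisfies $R_{\min}V^{1/2}\le\sigma(M)$ (Lemma~\ref{lem:yamabe}), so an Einstein metric has $R^2V\ge\sigma(M)^2$. The resulting inequality persists for the flow: by \cite{FZZ,ZZ}, if $\sigma(M)\le0$ and $M$ carries a solution of \eqref{eq:nrf} on $[0,\infty)$ with bounded scalar curvature, then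
\begin{equation}\label{eq:known}
2\chi(M)-3|\tau(M)|\ \ge\ \frac{\sigma(M)^2}{96\pi^2}.
\end{equation}

The second invariant is homotopical. The \emph{simplicial volume} of a closed oriented $n$-manifold is the $\ell^1$-seminorm of its real fundamental class,
\[
\|M\|=\inf\Big\{\sum_j|a_j|\ :\ \sum_ja_j\alpha_j\ \text{a real singular cycle representing }[M]\Big\}.
\]
It counts, with real weights, how many simplices are needed to represent $[M]$. A self-map of degree $d$ gives $|d|\,\|M\|\le\|M\|$, so spheres and tori have simplicial volume zero. At the other end, a closed hyperbolic four-manifold has $\|M\|=V/v_4$, where $v_4$ is the volume of the regular ideal simplex in hyperbolic four-space (Gromov--Thurston; Haagerup--Munkholm). Since $R=-12$ there, $R^2V=144\,v_4\|M\|$. One is led to guess that $R^2V$ dominates a fixed multiple of $\|M\|$ for Einstein metrics in general, and that the consequence for $2\chi-3|\tau|$ again persists for the flow. The following Hitchin--Thorpe--Gromov--Kotschick type inequality is posed in \cite{talk}.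

\medskip
\noindent\textbf{Conjecture.} \emph{Let $M$ be a closed oriented four-manifold with $\sigma(M)\le0$ that carries a solution $g(t)$, $t\in[0,\infty)$, of the normalized Ricci flow with bounded scalar curvature. Then}
\[
2\chi(M)-3|\tau(M)|\ \ge\ \frac{1}{1296\pi^2}\,\|M\| .
\]

\subsection{Results}

We prove the conjecture, with a larger constant. The main step concerns the unnormalized flow in any dimension.

\begin{theorem}\label{thm:A}
Let $M$ be a closed oriented $n$-manifold and let $g(t)$, $t\in[0,S]$, be a Ricci flow $\partial_tg=-2\,\mathrm{Ric}$ on $M$. Then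
\[
\|M\|\ \le\ \frac{n!}{2}\,(\pi S)^{-n/2}\operatorname{Vol}(M,g(S)).
\]
\end{theorem}

The right side is unchanged under the parabolic rescaling $g(t)\mapsto\kappa\,g(t/\kappa)$. Read as a lower bound on volume, the theorem says that a Ricci flow defined for all $t\ge0$ satisfies $\operatorname{Vol}(g(t))\ge\frac2{n!}(\pi t)^{n/2}\|M\|$, and that a Ricci flow whose volume tends to $0$ at a finite positive time forces $\|M\|=0$. On a hyperbolic four-manifold $(M,g_0)$ the flow is $(1+6t)g_0$, the volume grows like $t^2$, and $\|M\|>0$; so the factor $S^{-2}$ cannot be replaced by one that decays faster.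

\begin{theorem}\label{thm:B}
Let $M$ be a closed oriented four-manifold with $\sigma(M)\le0$, and let $g(t)$, $t\in[0,\infty)$, be a solution of the normalized Ricci flow, of volume $V$.
\begin{enumerate}
\item The function $R_{\min}(t)=\min_MR(g(t))$ is nonpositive and nondecreasing. With $\bar R=\lim_{t\to\infty}R_{\min}(t)\le0$ one has $\|M\|\le\frac3{\pi^2}\bar R^2V$. No curvature bound is needed here.
\item If $R$ is bounded on $M\times[0,\infty)$, then
\[
2\chi(M)-3|\tau(M)|\ \ge\ \frac{\bar R^2V}{96\pi^2}\ \ge\ \max\Big\{\frac{\sigma(M)^2}{96\pi^2},\ \frac{\|M\|}{288}\Big\}.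
\]
\end{enumerate}
\end{theorem}

Since $288<1296\pi^2\approx12791$, part (2) proves the conjecture, with strict inequality whenever $\|M\|>0$. It also contains \eqref{eq:known}.

\subsection{The method}

The number $\bar R^2V$ plays for the flow the role that $R^2V$ plays for an Einstein metric. The first inequality in part (2) comes from \eqref{eq:cgb}, applied at a sequence of times at which the metric is nearly Einstein in an integral sense. The difficulty lies in part (1), the comparison of $\bar R^2V$ with $\|M\|$.

Gromov's smoothing method bounds $\|M\|$ by $\frac{n!}2A^n\operatorname{Vol}(M,g)$ as soon as the points of the universal cover can be spread out, equivariantly, into probability measures on $\pi_1(M)$ that vary with speed at most $A$ (Section~\ref{sec:smoothing}). The heat equation is a natural way to spread points out. For a fixed metric, an estimate of the speed through Bochner's formula meets the term $\mathrm{Ric}(\nabla u,\nabla u)$, and the hypotheses of the conjecture give no pointwise bound on the Ricci tensor. If instead the metric moves by the Ricci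 flow while the heat diffuses, this term cancels, and after time $S$ the speed is at most $(\pi S)^{-1/2}$, exactly as on the real line (Section~\ref{sec:heat}). This gives Theorem~\ref{thm:A}. Section~\ref{sec:normalized} rescales the normalized flow to a Ricci flow and proves Theorem~\ref{thm:B}. Section~\ref{sec:sharp} treats Einstein metrics and bounds the best constant from above.

\section{A smoothing inequality}\label{sec:smoothing}

Let $M$ be a closed oriented $n$-manifold, $\tilde M$ its universal cover, and $\Gamma=\pi_1(M)$ the group of deck transformations. For $a\in\ell^1(\Gamma)$ let $\epsilon(a)=\sum_\eta a(\eta)$ be its total mass and let $(\gamma_*a)(\eta)=a(\gamma^{-1}\eta)$. Put $\mathcal P=\{a\in\ell^1(\Gamma):\epsilon(a)=1\}$, an affine space with direction $\ker\epsilon$.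

\begin{proposition}\label{prop:smoothing}
Let $g$ be a metric on $M$ and let $p:\tilde M\to\ell^1(\Gamma)$, $x\mapsto p_x$, be a $C^\infty$ map such that each $p_x$ is a probability measure, $p_{\gamma x}=\gamma_*p_x$ for all $\gamma\in\Gamma$, and $\|dp_x(X)\|_1\le A|X|_g$ for all tangent vectors $X$. Then
\[
\|M\|\le\frac{n!}2A^n\operatorname{Vol}(M,g).
\]
\end{proposition}

\subsection{Bounded cohomology}

An upper bound for $\|M\|$ asks for an efficient cycle. Duality turns this into an estimate for cocycles, and the mapping theorem turns cocycles on $M$ into functions on $\Gamma^{n+1}$.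

A real singular cochain on $M$ is \emph{bounded} if the supremum $\|\cdot\|_\infty$ of its absolute values on singular simplices is finite. Bounded cochains form a subcomplex with cohomology $H_b^*(M)$, and the seminorm $\|b\|_\infty$ of a class is the infimum of the norms of its representatives. In the same way $H^*_b(\Gamma)$ is the cohomology of the complex of bounded functions $c:\Gamma^{k+1}\to\mathbb R$ that are invariant, $c(\gamma\eta_0,\dots,\gamma\eta_k)=c(\eta_0,\dots,\eta_k)$, with coboundary $\sum_i(-1)^ic(\eta_0,\dots,\widehat{\eta_i},\dots,\eta_{k+1})$. Fix a set map $\beta:\tilde M\to\Gamma$ with $\beta(\gamma x)=\gamma\beta(x)$. For a singular simplex $\alpha:\Delta^k\to M$ with vertices $e_0,\dots,e_k$ of $\Delta^k$ and lift $\tilde\alpha$, put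
\[
c_\beta(\alpha)=c\big(\beta(\tilde\alpha(e_0)),\dots,\beta(\tilde\alpha(e_k))\big);
\]
by invariance the lift does not matter. We use two published facts \cite{Gromov,Ivanov,Frigerio}.
\begin{itemize}
\item[(i)] \emph{Duality.} $\|M\|=\sup\{\langle b,[M]\rangle:b\in H^n_b(M),\ \|b\|_\infty\le1\}$.
\item[(ii)] \emph{Mapping theorem.} The map $c\mapsto c_\beta$ induces an isometric isomorphism $H^n_b(\Gamma)\to H^n_b(M)$.
\end{itemize}
By (ii), a class $b$ with $\|b\|_\infty\le1$ is represented by some $c_\beta$ with $\|c\|_\infty$ at most $1+\delta$, for any given $\delta>0$. Hence by (i) it suffices to prove, for every bounded invariant cocycle $c:\Gamma^{n+1}\to\mathbb R$,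
\begin{equation}\label{eq:goal}
|\langle[c_\beta],[M]\rangle|\ \le\ \frac{n!}2\,\|c\|_\infty A^n\operatorname{Vol}(M,g).
\end{equation}

Because $c$ is bounded, it can be evaluated on measures. Regard an element of $\ell^1(\Gamma^{k+1})$ as an infinite chain of tuples $(\eta_0,\dots,\eta_k)$, with the bounded boundary operator $\partial(\eta_0,\dots,\eta_k)=\sum_i(-1)^i(\eta_0,\dots,\widehat{\eta_i},\dots,\eta_k)$ for $k\ge1$ and $\partial=\epsilon$ for $k=0$. A bounded function $c$ on $\Gamma^{n+1}$ is a continuous linear functional on $\ell^1(\Gamma^{n+1})$, and it is a cocycle exactly when $c\circ\partial=0$. For $a_i\in\ell^1(\Gamma)$ let $a_0\otimes\dots\otimes a_k$ be the chain with coefficients $\prod_ia_i(\eta_i)$, and write $c(a_0,\dots,a_n)=c(a_0\otimes\dots\otimes a_n)$. Then $|c(a_0,\dots,a_n)|\le\|c\|_\infty\prod_i\|a_i\|_1$, and summing out the $i$-th variable in the $i$-th term of the boundary gives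
\begin{equation}\label{eq:boundary}
\partial(a_0\otimes\dots\otimes a_k)=\sum_{i=0}^k(-1)^i\epsilon(a_i)\,a_0\otimes\dots\otimes\widehat{a_i}\otimes\dots\otimes a_k .
\end{equation}
If $c$ is \emph{alternating}, that is, changes sign when two arguments are exchanged, then so is its multilinear extension, which therefore vanishes when two of the $a_i$ agree.

\subsection{The case of a surface}

Let $n=2$ and let $c$ be alternating. Evaluate $c_\beta$ on a fine triangulation of $M$. A triangle with lifted vertices $x,y,z$ contributes $c(\beta(x),\beta(y),\beta(z))$. This is zero if $\beta$ agrees on two vertices, and otherwise it may be as large as $\|c\|_\infty$, however small the triangle; the area plays no part. Now replace the group elements $\beta(x),\beta(y),\beta(z)$ by the measures $p_x,p_y,p_z$. Expanding by trilinearity and dropping the terms in which $p_x$ is repeated,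
\[
c(p_x,p_y,p_z)=c(p_x,\,p_y-p_x,\,p_z-p_x).
\]
Integrating $dp$ along a geodesic gives $\|p_y-p_x\|_1\le A\,d(x,y)$, so
\[
|c(p_x,p_y,p_z)|\le\|c\|_\infty A^2\,d(x,y)\,d(x,z).
\]
For a small triangle with a right angle at $x$, the product $d(x,y)\,d(x,z)$ is about twice the area. The sum over the triangulation should then be at most about $2\|c\|_\infty A^2\operatorname{Area}(M)$, which is where $n!\,A^n\operatorname{Vol}$ comes from.

Three things remain. The value on a fundamental cycle must not change when $\beta$ is replaced by $p$ and $c$ by an alternating cocycle (Lemma~\ref{lem:vertices}). The limit over fine triangulations must be replaced by an exact formula, the integral of a differential form (Lemma~\ref{lem:stokes}). And a factor $\frac12$ is gained because the derivatives of $p$ have total mass zero (Lemma~\ref{lem:form}(a)).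

\subsection{Measures as vertices}

Let $\operatorname{alt}$ be the operator of norm at most $1$ on $\ell^1(\Gamma^{k+1})$ given by
\[
\operatorname{alt}(\eta_0,\dots,\eta_k)=\frac1{(k+1)!}\sum_\pi\operatorname{sgn}(\pi)\,(\eta_{\pi(0)},\dots,\eta_{\pi(k)}),
\]
the sum over all permutations of $\{0,\dots,k\}$. It commutes with $\Gamma$ and with $\partial$. For the latter, group the terms of $\partial\operatorname{alt}(\eta_0,\dots,\eta_k)$ by the deleted position $i$ and the deleted index $j=\pi(i)$. The remaining entries form an ordering $\pi'$ of $\{0,\dots,k\}\setminus\{j\}$ with $\operatorname{sgn}\pi=(-1)^{i+j}\operatorname{sgn}\pi'$. Each of the $k+1$ values of $i$ thus contributes $\frac{k!}{(k+1)!}\sum_j(-1)^j\operatorname{alt}(\eta_0,\dots,\widehat{\eta_j},\dots,\eta_k)$, and the total is $\operatorname{alt}\partial(\eta_0,\dots,\eta_k)$. Consequently, for a bounded invariant cocycle $c$ the function $\bar c=c\circ\operatorname{alt}$ is an alternating bounded invariant cocycle with $\|\bar c\|_\infty\le\|c\|_\infty$.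

\begin{lemma}\label{lem:vertices}
Let $c$ be a bounded invariant $n$-cocycle, let $p:\tilde M\to\mathcal P$ be an equivariant map, and define $\bar c_p(\alpha)=\bar c(p_{\tilde\alpha(e_0)},\dots,p_{\tilde\alpha(e_n)})$. Then $c_\beta(z)=\bar c_p(z)$ for every singular $n$-cycle $z$ of $M$.
\end{lemma}

\begin{proof}
Define maps from the singular complex $S_*(\tilde M;\mathbb R)$ to $\ell^1(\Gamma^{*+1})$ by
\[
f_\beta(\alpha)=\big(\beta(\alpha(e_0)),\dots,\beta(\alpha(e_k))\big),\qquad f_p(\alpha)=\operatorname{alt}\big(p_{\alpha(e_0)}\otimes\dots\otimes p_{\alpha(e_k)}\big).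
\]
Both are equivariant chain maps that send a point to an element of mass $1$; for $f_p$ this follows from \eqref{eq:boundary} and $\epsilon(p_x)=1$. The target is exact: the bounded operator $\operatorname{cone}(\eta_0,\dots,\eta_k)=(1,\eta_0,\dots,\eta_k)$ satisfies $\partial\operatorname{cone}+\operatorname{cone}\partial=\mathrm{id}$ on the augmented complex, so $\partial w=0$ implies $w=\partial\operatorname{cone}w$.

We construct an equivariant $T$ of degree $+1$ with $\partial T+T\partial=f_\beta-f_p$, by induction on the degree $k$, with $T=0$ in degree $-1$. The group $\Gamma$ acts freely on the singular $k$-simplices of $\tilde M$; choose one simplex $\alpha$ in each orbit. The chain $w=f_\beta\alpha-f_p\alpha-T\partial\alpha$ has $\partial w=0$: for $k=0$ because the masses agree, and for $k\ge1$ because $\partial T\partial\alpha=(f_\beta-f_p)\partial\alpha$ by the induction hypothesis. Put $T\alpha=\operatorname{cone}w$ and extend $T$ equivariantly and linearly.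

Since $c\circ\partial=0$, we get $c\circ f_\beta-c\circ f_p=(c\circ T)\circ\partial$ on $S_n(\tilde M;\mathbb R)$. All three cochains $c\circ f_\beta$, $c\circ f_p$, $c\circ T$ are invariant, so they descend to $M$; the first two descend to $c_\beta$ and $\bar c_p$. Their difference is therefore the value of a cochain on $\partial z=0$.
\end{proof}

\subsection{A constant form on the space of measures}

In the surface computation $c$ was evaluated on one measure and $n$ differences of measures. That expression is a differential form on $\mathcal P$ with constant coefficients.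

\begin{lemma}\label{lem:form}
Let $c$ be an alternating bounded invariant $n$-cocycle. For $q\in\mathcal P$ and $h_1,\dots,h_n\in\ker\epsilon$ the number $\omega(h_1,\dots,h_n)=c(q,h_1,\dots,h_n)$ does not depend on $q$. It defines an alternating $\Gamma$-invariant $n$-linear form on $\ker\epsilon$ with these properties.
\begin{itemize}
\item[(a)] $|\omega(h_1,\dots,h_n)|\le\frac12\|c\|_\infty\prod_i\|h_i\|_1$.
\item[(b)] If $F$ is a smooth map from a finite-dimensional manifold to $\mathcal P$, then the $n$-form $F^*\omega=\omega(dF(\cdot),\dots,dF(\cdot))$ is smooth and closed.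
\item[(c)] If $F:\Delta^n\to\mathcal P$ is affine with $F(e_i)=q_i$, then $n!\int_{\Delta^n}F^*\omega=c(q_0,\dots,q_n)$.
\end{itemize}
\end{lemma}

\begin{proof}
Apply $c\circ\partial=0$ to $q'\otimes q\otimes h_1\otimes\dots\otimes h_n$ with $q,q'\in\mathcal P$. In \eqref{eq:boundary} only the first two terms survive, and they give $c(q,h_1,\dots,h_n)-c(q',h_1,\dots,h_n)=0$. Invariance follows because $\gamma_*q\in\mathcal P$.

(a) We use the freedom in $q$. Let $h_1\ne0$ and write $h_1=h^+-h^-$ with positive and negative parts. As $\epsilon(h_1)=0$, both parts have norm $\nu=\frac12\|h_1\|_1$. Choose $q=h^+/\nu$. Since $c(q,q,\dots)=0$,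
\[
\omega(h_1,\dots,h_n)=c(q,\nu q-h^-,h_2,\dots,h_n)=-c(q,h^-,h_2,\dots,h_n),
\]
and the last term has absolute value at most $\|c\|_\infty\,\nu\prod_{i\ge2}\|h_i\|_1$.

(b) In coordinates the coefficients of $F^*\omega$ are $\omega(\partial_{i_1}F,\dots,\partial_{i_n}F)$, which are smooth because $\omega$ is a bounded multilinear form. For $n+1$ coordinate directions labeled $0,\dots,n$,
\[
d(F^*\omega)(\partial_0,\dots,\partial_n)=\sum_j(-1)^j\,\partial_j\,\omega(\partial_0F,\dots,\widehat{\partial_jF},\dots,\partial_nF).
\]
Fix $j<k$. The second derivative $\partial_j\partial_kF$ occurs twice: in the $j$-th summand, in the slot of $\partial_kF$, and in the $k$-th summand, in the slot of $\partial_jF$. Moving it to the first slot produces the signs $(-1)^j(-1)^{k-1}$ and $(-1)^k(-1)^j$, and the other arguments agree. The two terms cancel.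

(c) In the coordinates $s_1,\dots,s_n$ on $\Delta^n=\{\sum_is_ie_i\}$ we have $F=q_0+\sum_{i\ge1}s_i(q_i-q_0)$, so $F^*\omega=c(q_0,q_1-q_0,\dots,q_n-q_0)\,ds_1\wedge\dots\wedge ds_n$. The coefficient equals $c(q_0,\dots,q_n)$ because terms with $q_0$ repeated vanish, and $\Delta^n$ has volume $1/n!$.
\end{proof}

By (c), the number $c_p(\alpha)=c(p_{\tilde\alpha(e_0)},\dots,p_{\tilde\alpha(e_n)})$ is $n!$ times the integral of $\omega$ over the \emph{straight} simplex in $\mathcal P$ spanned by the images of the vertices, whereas $\int_\alpha p^*\omega$ is the integral over the \emph{curved} simplex $p\circ\tilde\alpha$. The straight-line homotopy joins the two, compatibly with faces.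

\begin{lemma}\label{lem:stokes}
Let $c$ and $\omega$ be as in Lemma~\ref{lem:form} and let $p:\tilde M\to\mathcal P$ be smooth and equivariant. Then $p^*\omega$ descends to an $n$-form on $M$, and $\langle[c_p],[M]\rangle=n!\int_Mp^*\omega$.
\end{lemma}

\begin{proof}
The form descends because $p$ is equivariant and $\omega$ is invariant. Take a smooth triangulation of $M$, order its vertices totally, parametrize each $n$-simplex accordingly, and give it the sign $\pm1$ of its orientation. This yields a fundamental cycle $z$ made of smooth simplices with $\int_zp^*\omega=\int_Mp^*\omega$. For a smooth $k$-simplex $\alpha$ of $M$ with lift $\tilde\alpha$ define the smooth map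
\[
H_\alpha:\Delta^k\times[0,1]\to\mathcal P,\qquad H_\alpha(s,t)=(1-t)\,p_{\tilde\alpha(s)}+t\sum_is_i\,p_{\tilde\alpha(e_i)} .
\]
Another lift changes $H_\alpha$ by some $\gamma_*$, which preserves $\omega$. So $E(\alpha)=n!\int_{\Delta^{n-1}\times[0,1]}H_\alpha^*\omega$ is a well-defined cochain on smooth $(n-1)$-simplices of $M$. For an $n$-simplex $\alpha$, the restriction of $H_\alpha$ to the $i$-th face times $[0,1]$ is $H_{\partial_i\alpha}$, where $\partial_i\alpha$ is the $i$-th face of $\alpha$. As oriented chains,
\[
\partial(\Delta^n\times[0,1])=\partial\Delta^n\times[0,1]+(-1)^n\big(\Delta^n\times\{1\}-\Delta^n\times\{0\}\big).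
\]
Since $H_\alpha^*\omega$ is closed, Stokes' theorem and Lemma~\ref{lem:form}(c) give
\[
0=\sum_i(-1)^iE(\partial_i\alpha)+(-1)^n\Big(c_p(\alpha)-n!\int_\alpha p^*\omega\Big).
\]
Summing over $z$, we obtain $c_p(z)-n!\int_zp^*\omega=(-1)^{n+1}E(\partial z)=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:smoothing}]
Let $c$ be a bounded invariant cocycle and let $\omega$ be the form of $\bar c$. By Lemmas~\ref{lem:vertices} and~\ref{lem:stokes}, $\langle[c_\beta],[M]\rangle=n!\int_Mp^*\omega$. For an orthonormal basis $X_1,\dots,X_n$ at $x$, the vectors $dp_x(X_i)$ lie in $\ker\epsilon$ and have norm at most $A$, so $|p^*\omega(X_1,\dots,X_n)|\le\frac12\|c\|_\infty A^n$ by Lemma~\ref{lem:form}(a). Integration gives \eqref{eq:goal}.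
\end{proof}

\begin{remark}
Equivariance is what ties $p$ to the topology of $M$; without it a constant map would give $A=0$. A constant equivariant map exists when $\Gamma$ is finite, namely the uniform measure, and then $\|M\|=0$. Boundedness of the cocycle is equally essential. On $M=\mathbb R/\mathbb Z$ the unbounded cocycle $c(\eta_0,\eta_1)=\eta_1-\eta_0$ has $\langle[c_\beta],[M]\rangle=\beta(x+1)-\beta(x)=1$, although Section~\ref{sec:heat}, applied to the static flat metric, provides maps $p$ with $A$ as small as we like.
\end{remark}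

\section{Heat diffusion along a Ricci flow}\label{sec:heat}

Let $g(t)$, $t\in[0,S]$, be a Ricci flow on $M$, lifted to $\tilde M$. Unless marked otherwise, $\nabla$, $\Delta$ and norms at time $t$ refer to $g(t)$. The lifted metrics are $\Gamma$-invariant with compact quotient, so the curvature and all its derivatives are bounded on $\tilde M\times[0,S]$, and the metrics $g(t)$ are uniformly equivalent. These bounds are used only qualitatively: they justify the maximum principle and do not enter the final constant.

Choose $\phi\in C_c^\infty(\tilde M)$, $\phi\ge0$, such that the translates $\phi_\gamma(x)=\phi(\gamma^{-1}x)$ satisfy $\sum_\gamma\phi_\gamma=1$. (Take a nonnegative bump function that is positive on a compact set whose translates cover $\tilde M$, and divide it by the sum of its translates.) The map $x\mapsto(\phi_\gamma(x))_\gamma$ already satisfies the hypotheses of Proposition~\ref{prop:smoothing}, with a constant $A$ over which we have no control. To improve it, we let each $\phi_\gamma$ evolve by $\partial_tu=\Delta_{g(t)}u$ to a function $u_\gamma$ and put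 $p_x(\gamma)=u_\gamma(x,S)$. The $\ell^1$-norm $\sum_\gamma|du_\gamma(X)|$ is the largest value of $d(\sum_\gamma a_\gamma u_\gamma)(X)$ over signs $a_\gamma=\pm1$, and $\sum_\gamma a_\gamma u_\gamma$ is a solution bounded by $1$. So the constant $A$ is governed by one question: how large can the gradient of a solution with $|u|\le1$ be at time $t$?

\subsection{Two models}

On the real line let $H(z,t)=(4\pi t)^{-1/2}e^{-z^2/4t}$ and
\[
G(z,t)=\int_{-\infty}^zH(y,t)\,dy,\qquad G_t=G_{zz},\qquad G_z=H,\qquad \frac{G_{zz}}{G_z}=-\frac z{2t}.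
\]
If $u(x,t)=\int H(x-y,t)h(y)\,dy$ with $|h|\le1$, then $|u_x|\le\int|H_z|\,dz=2H(0,t)=(\pi t)^{-1/2}$. Equality holds at $x=0$ for $h=\operatorname{sign}$, where $u=2G-1$.

On the hyperbolic plane $g_0=y^{-2}(dx^2+dy^2)$, with $z=x+iy$, the function $u=1-\frac2\pi\arg z$ is harmonic and bounded by $1$, and $|\nabla u|_{g_0}=\frac2\pi\,y/|z|$, which equals $\frac2\pi$ on the imaginary axis. For the fixed metric $g_0$ it is a stationary solution of the heat equation, and its gradient does not decay. Now let the metric move. The Ricci flow is $g(t)=(1+2t)g_0$, and $\Delta_{g(t)}=(1+2t)^{-1}\Delta_{g_0}$, so the same $u$ is still a solution. But now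
\[
|\nabla u|_{g(t)}\le\tfrac2\pi(1+2t)^{-1/2}\le(\pi t)^{-1/2},
\]
the last step because $4t/\pi\le1+2t$. The negative curvature that prevents decay for the fixed metric makes the metric expand, and the expansion restores the rate of the line.

In general this compensation is exact. For any smooth function $v(x,t)$, Bochner's formula and the equation $\partial_tg^{ij}=2R^{ij}$ give
\begin{align*}
\Delta|\nabla v|^2&=2|\nabla^2v|^2+2\langle\nabla v,\nabla\Delta v\rangle+2\,\mathrm{Ric}(\nabla v,\nabla v),\\
\partial_t|\nabla v|^2&=2\langle\nabla v,\nabla\partial_tv\rangle+2\,\mathrm{Ric}(\nabla v,\nabla v).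
\end{align*}
Subtracting,
\begin{equation}\label{eq:bochner}
(\partial_t-\Delta)|\nabla v|^2=-2|\nabla^2v|^2+2\langle\nabla v,\nabla(\partial_t-\Delta)v\rangle .
\end{equation}
For a fixed metric the right side would contain the further term $-2\,\mathrm{Ric}(\nabla v,\nabla v)$, which has the wrong sign where the Ricci curvature is negative. Identity \eqref{eq:bochner} is the only place where the proof of Theorem~\ref{thm:A} needs the metrics to solve the Ricci flow.

\subsection{The maximum principle on the universal cover}

Since $\tilde M$ is in general not compact, we need a proper function with bounded gradient and Laplacian. Let $|\cdot|$ be the word length for a finite generating set of $\Gamma$, and average it with the partition of unity: $\rho=\sum_\gamma|\gamma|\,\phi_\gamma\ge0$.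

The function $\rho$ is proper. If $\rho(x)\le k$, then some $\gamma$ with $\phi_\gamma(x)>0$ has $|\gamma|\le k$, so $x$ lies in one of finitely many translates of $\operatorname{supp}\phi$. Moreover $|\nabla\rho|$ and $|\Delta\rho|$ are bounded on $\tilde M\times[0,S]$. Indeed, let $x\in\gamma_0\operatorname{supp}\phi$. Since $\sum_\gamma\phi_\gamma$ is constant, $d\rho=\sum_\gamma(|\gamma|-|\gamma_0|)\,d\phi_\gamma$ and $\Delta\rho=\sum_\gamma(|\gamma|-|\gamma_0|)\,\Delta\phi_\gamma$. At $x$ only those $\gamma$ contribute for which $\gamma_0^{-1}\gamma$ lies in the finite set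
\[
\Sigma=\{\eta\in\Gamma:\eta\operatorname{supp}\phi\cap\operatorname{supp}\phi\ne\emptyset\},
\]
and $\big||\gamma|-|\gamma_0|\big|\le|\gamma_0^{-1}\gamma|\le\max_{\eta\in\Sigma}|\eta|$.

\begin{lemma}\label{lem:mp}
Let $Q$ be bounded and $C^2$ on $\tilde M\times[t_0,S]$, with $Q\le0$ at $t=t_0$ and $\partial_tQ\le\Delta Q+\langle b,\nabla Q\rangle+aQ$, where the vector field $b$ is bounded and the function $a$ is nonpositive. Then $Q\le0$.
\end{lemma}

\begin{proof}
Fix $B>\sup(|\Delta\rho|+|b|\,|\nabla\rho|)$ and let $\delta>0$. Since $Q$ is bounded and $\rho$ is proper, $Q_\delta=Q-\delta(\rho+B(t-t_0))$ attains its maximum. Suppose the maximum is positive. Then it is attained at a time $t>t_0$, and there $Q>0$, $\nabla Q=\delta\nabla\rho$, $\Delta Q\le\delta\Delta\rho$ and $\partial_tQ\ge\delta B$. The differential inequality gives $\delta B\le\delta(\Delta\rho+\langle b,\nabla\rho\rangle)$, against the choice of $B$. So $Q_\delta\le0$, and we let $\delta\to0$.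
\end{proof}

\subsection{The gradient estimate}

\begin{proposition}\label{prop:gradient}
Let $u$ be a smooth solution of $\partial_tu=\Delta_{g(t)}u$ on $\tilde M\times[0,S]$ with $|u|\le1$ and $|\nabla u|$ bounded. Then $|\nabla u|_{g(t)}\le(\pi t)^{-1/2}$ for $0<t\le S$.
\end{proposition}

The proof compares $u$ with the extremal solution on the line. To each $(x,t)$ we assign the position $v(x,t)$ on the line at which $G(\cdot,t)$ has the same height. The bound $|\nabla v|\le1$ then says that the solution is nowhere steeper than $G$ at the same height. It holds for small $t$, when $G$ is nearly a jump, and it is preserved.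

\begin{proof}
Let $\delta\in(0,\frac12)$ and $w=\frac12+(\frac12-\delta)u$, a solution with values in $[\delta,1-\delta]$. For $t>0$ define $v$ by $w=G(v,t)$. Then $\partial_tw=G_z\,\partial_tv+G_{zz}$ and $\Delta w=G_z\Delta v+G_{zz}|\nabla v|^2$. With $Q=|\nabla v|^2-1$ the heat equation for $w$ becomes
\[
(\partial_t-\Delta)v=\frac{G_{zz}}{G_z}\big(|\nabla v|^2-1\big)=-\frac v{2t}\,Q .
\]
Inserting this into \eqref{eq:bochner} and dropping $-2|\nabla^2v|^2$,
\[
(\partial_t-\Delta)Q\ \le\ -\frac1t\langle\nabla v,\nabla(vQ)\rangle\ =\ -\frac vt\langle\nabla v,\nabla Q\rangle-\frac{|\nabla v|^2}t\,Q .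
\]
This has the form required in Lemma~\ref{lem:mp}, with $b=-\frac vt\nabla v$ and $a=-|\nabla v|^2/t\le0$.

Let $\Phi$ be the standard normal distribution function. Then $G(z,t)=\Phi(z/\sqrt{2t})$, so $v=\sqrt{2t}\,\Phi^{-1}(w)$ and
\[
|\nabla v|^2=\frac{2t\,|\nabla w|^2}{\Phi'(\Phi^{-1}(w))^2}.
\]
On $[\delta,1-\delta]$ the function $\Phi^{-1}$ is bounded and $\Phi'\circ\Phi^{-1}$ has a positive minimum, and $|\nabla w|$ is bounded by hypothesis. Hence $Q<0$ for $0<t\le t_0$ with $t_0$ small, and $Q$ and $b$ are bounded on $\tilde M\times[t_0,S]$. Lemma~\ref{lem:mp} gives $Q\le0$. Therefore $(\frac12-\delta)|\nabla u|=|\nabla w|=G_z(v,t)|\nabla v|\le(4\pi t)^{-1/2}$. Let $\delta\to0$.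
\end{proof}

\subsection{Solutions with uniform bounds}

We must still construct the solutions, and we need bounds on all their derivatives that do not depend on the signs $a_\gamma$; these will make $p$ smooth as a map into $\ell^1(\Gamma)$. The solutions are obtained as limits from bounded domains, so the estimates have to be local.

\begin{lemma}\label{lem:local}
For each $k\ge0$ and each compact $K\subset\tilde M$ there are a compact $K'\supset K$ and a constant $C$ with the following property. If $\gamma\in\Gamma$, $U$ is an open neighborhood of $\gamma K'$, and $u$ is a smooth solution of $\partial_tu=\Delta_{g(t)}u$ on $U\times[0,S]$ with $|u|\le1$, then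
\[
\sup_{\gamma K\times[0,S]}|\nabla^ku|\ \le\ C\Big(1+\sum_{j\le k}\sup_{\gamma K'}|\nabla^ju(\cdot,0)|\Big).
\]
\end{lemma}

\begin{proof}
Since $\gamma$ is an isometry of every $g(t)$, it suffices to treat $\gamma=1$. We use induction on $k$; the case $k=0$ is the hypothesis $|u|\le1$. Commuting $\nabla^j$ with $\Delta$, and with $\partial_t$ (the time derivative of the connection is linear in $\nabla\mathrm{Ric}$), gives $(\partial_t-\Delta)\nabla^ju=\sum_{i=1}^j\nabla^{j-i}\mathrm{Rm}*\nabla^iu$, where $*$ denotes linear combinations of contractions. Hence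
\[
(\partial_t-\Delta)|\nabla^ju|^2\le-2|\nabla^{j+1}u|^2+C_j\sum_{i\le j}|\nabla^iu|^2
\]
with $C_j$ depending only on the flow and $j$. Let $\zeta\in C_c^\infty(\tilde M)$ have values in $[0,1]$. In $(\partial_t-\Delta)(\zeta^2|\nabla^ju|^2)$ the cross term satisfies
\[
2\big|\langle\nabla\zeta^2,\nabla|\nabla^ju|^2\rangle\big|\le8\zeta|\nabla\zeta|\,|\nabla^ju|\,|\nabla^{j+1}u|\le\zeta^2|\nabla^{j+1}u|^2+16|\nabla\zeta|^2|\nabla^ju|^2,
\]
and the term $-|\nabla^ju|^2\Delta\zeta^2$ is supported in $\operatorname{supp}\zeta$. So, where $u$ is defined,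
\begin{equation}\label{eq:cutoff}
(\partial_t-\Delta)(\zeta^2|\nabla^ju|^2)\le-\zeta^2|\nabla^{j+1}u|^2+C_{j,\zeta}\,1_{\operatorname{supp}\zeta}\sum_{i\le j}|\nabla^iu|^2 .
\end{equation}

Let $k\ge1$. Choose $\zeta=1$ on $K$ and $\zeta'=1$ on $\operatorname{supp}\zeta$, and let $K'$ be the union of $\operatorname{supp}\zeta'$ and the compact sets that the lemma, in orders $j\le k-1$, assigns to $\operatorname{supp}\zeta'$. The bad term in \eqref{eq:cutoff} for $j=k$ contains $|\nabla^ku|^2$ without a cutoff, and the good term for $j=k-1$ can absorb it. So put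
\[
F=\zeta^2|\nabla^ku|^2+C_{k,\zeta}\,\zeta'^2|\nabla^{k-1}u|^2 .
\]
Since $C_{k,\zeta}1_{\operatorname{supp}\zeta}|\nabla^ku|^2-C_{k,\zeta}\zeta'^2|\nabla^ku|^2\le0$, we get $(\partial_t-\Delta)F\le C'1_{\operatorname{supp}\zeta'}\sum_{i\le k-1}|\nabla^iu|^2$. By the induction hypothesis the right side is at most $B=C''\big(1+\sum_{j\le k-1}\sup_{K'}|\nabla^ju(\cdot,0)|\big)^2$. Extend $F$ by zero to a smooth function on $\tilde M\times[0,S]$ and apply Lemma~\ref{lem:mp} to $F-\max F(\cdot,0)-Bt$. This gives $|\nabla^ku|^2\le\max F(\cdot,0)+BS$ on $K\times[0,S]$; take square roots.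
\end{proof}

Time derivatives of a solution are expressed through the equation by space derivatives with bounded coefficients, so Lemma~\ref{lem:local} bounds all space-time derivatives.

\begin{lemma}\label{lem:heat}
For finitely supported $a:\Gamma\to[-1,1]$ let $h_a=\sum_\gamma a_\gamma\phi_\gamma$. There is a smooth solution $u_a$ of $\partial_tu=\Delta_{g(t)}u$ on $\tilde M\times[0,S]$ with $u_a(\cdot,0)=h_a$ and $|u_a|\le1$. For each $k$, $|\nabla^ku_a|$ is bounded on $\tilde M\times[0,S]$ by a constant independent of $a$. Two bounded smooth solutions with the same initial value agree.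
\end{lemma}

\begin{proof}
Uniqueness is Lemma~\ref{lem:mp} applied to the difference and to its negative. The initial values satisfy $|h_a|\le\sum_\gamma\phi_\gamma=1$. Each point lies in at most $\#\Sigma$ of the sets $\operatorname{supp}\phi_\gamma$, so $|\nabla^jh_a|\le\#\Sigma\cdot\sup|\nabla^j\phi|$ for all $a$.

Let $U_i$ be sublevel sets of $\rho$ at regular values tending to $\infty$. They exhaust $\tilde M$ and have compact closure and smooth boundary (empty for large $i$ if $\tilde M$ is compact). For large $i$ the function $h_a$ vanishes near $\partial U_i$. Then the compatibility conditions of all orders hold for the Dirichlet problem on $\bar U_i\times[0,S]$ with zero boundary values and initial value $h_a$, and linear parabolic theory gives a solution $u^{(i)}$ that is smooth up to $t=0$. By the maximum principle on the compact domain, $|u^{(i)}|\le1$. Fix a compact $K$ with $\Gamma K=\tilde M$. For each $k$ and $\gamma$, Lemma~\ref{lem:local} applies to $u^{(i)}$ on $\gamma K$ once $U_i\supset\gamma K'$, with a bound independent of $a$, $i$ and $\gamma$. By the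 Arzel\`a--Ascoli theorem a subsequence converges locally smoothly, and the limit inherits the bounds.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $u_\gamma$ be the solution with initial value $\phi_\gamma$. Then $u_\gamma\ge0$ by Lemma~\ref{lem:mp} applied to $-u_\gamma$, and $u_a=\sum_\gamma a_\gamma u_\gamma$ by uniqueness. Put $p_x(\gamma)=u_\gamma(x,S)$. We verify the hypotheses of Proposition~\ref{prop:smoothing} for the metric $g(S)$.

\emph{Probability measures.} Let $F$ run through an increasing sequence of finite sets with union $\Gamma$. The functions $u_{1_F}=\sum_{\gamma\in F}u_\gamma\le1$ increase, and by the uniform bounds they converge locally smoothly to a bounded solution with initial value $\sum_\gamma\phi_\gamma=1$. By uniqueness the limit is $1$, so $\sum_\gamma p_x(\gamma)=1$.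

\emph{Equivariance.} We have $\phi_{\gamma\eta}(\gamma x)=\phi_\eta(x)$, and $\gamma$ is an isometry of each $g(t)$. By uniqueness $u_{\gamma\eta}(\gamma x,t)=u_\eta(x,t)$, that is, $p_{\gamma x}=\gamma_*p_x$.

\emph{Smoothness.} Work in a chart, and let $\partial^I$ be a partial derivative. Given $x$ and a finite $F\subset\Gamma$, let $a_\gamma=\pm1$ be the sign of $\partial^Iu_\gamma(x,S)$ for $\gamma\in F$ and $a_\gamma=0$ otherwise. Then $\sum_{\gamma\in F}|\partial^Iu_\gamma(x,S)|=\partial^Iu_a(x,S)$. By Lemma~\ref{lem:heat} the sequence $p^I_x=(\partial^Iu_\gamma(x,S))_\gamma$ lies in $\ell^1(\Gamma)$, with norm locally bounded in $x$. Taylor's formula with integral remainder in each component, summed over $\gamma$, gives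
\[
\Big\|p^I_{x+y}-p^I_x-\sum_iy_i\,p^{I,i}_x\Big\|_1\le\sum_{i,j}|y_iy_j|\int_0^1\big\|p^{I,i,j}_{x+sy}\big\|_1\,ds=O(|y|^2),
\]
where the added indices denote further derivatives. So every $p^I$ is differentiable with partial derivatives $p^{I,i}$, and $p$ is $C^\infty$ with derivatives computed componentwise.

\emph{The derivative.} Choosing $a_\gamma$ as the sign of $du_\gamma(X)$ at $(x,S)$ for $\gamma\in F$, we get from Proposition~\ref{prop:gradient}
\[
\sum_{\gamma\in F}|du_\gamma(X)|=du_a(X)\le|\nabla u_a|_{g(S)}|X|_{g(S)}\le(\pi S)^{-1/2}|X|_{g(S)} .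
\]
As $F$ is arbitrary, $\|dp_x(X)\|_1\le(\pi S)^{-1/2}|X|_{g(S)}$.

Proposition~\ref{prop:smoothing} with $A=(\pi S)^{-1/2}$ proves Theorem~\ref{thm:A}. \qed

\section{The normalized flow}\label{sec:normalized}

\subsection{Rescaling to a Ricci flow}\label{ss:rescale}

Let $g(t)$, $t\in[0,\infty)$, solve \eqref{eq:nrf} on a closed oriented $n$-manifold. Fix $s\ge0$ and put, for $t\ge s$,
\begin{equation}\label{eq:rescale}
\psi(t)=\exp\Big(-\frac2n\int_s^tr\Big),\qquad\tilde t(t)=\int_s^t\psi,\qquad\tilde g(\tilde t)=\psi(t)\,g(t).
\end{equation}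
Since $\psi'=-\frac{2r}n\psi$ and the Ricci tensor is scale invariant,
\[
\partial_{\tilde t}\tilde g=\psi^{-1}(\psi'g+\psi\,\partial_tg)=-2\,\mathrm{Ric}(g)=-2\,\mathrm{Ric}(\tilde g),\qquad\operatorname{Vol}(\tilde g)=\psi^{n/2}V .
\]
Theorem~\ref{thm:A} on $[0,\tilde t(t)]$ gives
\begin{equation}\label{eq:duration}
\|M\|\le\frac{n!}2\big(\pi D(t)\big)^{-n/2}V,\qquad D(t)=\frac{\tilde t(t)}{\psi(t)}=\int_s^t\exp\Big(\frac2n\int_\xi^tr\Big)d\xi .
\end{equation}
Here $D(t)$ is the duration of the Ricci flow measured in the scale of its final metric. It need not tend to infinity: negative $r$ means that the Ricci flow expands, and seen from the final scale the early part is short. A lower bound for $r$ bounds $D$ from below.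

\begin{proposition}\label{prop:alldim}
Let $g(t)$, $t\in[0,\infty)$, be a normalized Ricci flow of volume $V$ on a closed oriented $n$-manifold $M$. If $R_{\min}(t)\ge-k$ for all $t\ge s$, for some $s\ge0$ and $k>0$, then
\[
\|M\|\le\frac{n!}2\Big(\frac{2k}{\pi n}\Big)^{n/2}V .
\]
\end{proposition}

\begin{proof}
For times after $s$ we have $r\ge R_{\min}\ge-k$, so
\[
D(t)\ge\int_s^te^{-2k(t-\xi)/n}\,d\xi=\frac n{2k}\big(1-e^{-2k(t-s)/n}\big).
\]
Let $t\to\infty$ in \eqref{eq:duration}.
\end{proof}

\subsection{The minimum of the scalar curvature}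

From now on $n=4$ and $\sigma(M)\le0$. For a metric $g$ let $\lambda(g)$ be the lowest eigenvalue of $-4\Delta+R$, the infimum of $\int(4|\nabla u|^2+Ru^2)\,dv$ over $\int u^2dv=1$. We recall the Sobolev inequality on a closed Riemannian four-manifold: $\|u\|_{L^4}^2\le C\int(|\nabla u|^2+u^2)\,dv$, with $C$ depending on the metric.

\begin{lemma}\label{lem:yamabe}
If $\sigma(M)\le0$, then every metric $g$ on $M$ satisfies $R_{\min}(g)\le\lambda(g)\le0$ and $R_{\min}(g)\operatorname{Vol}(g)^{1/2}\le\sigma(M)$.
\end{lemma}

\begin{proof}
Suppose $\lambda=\lambda(g)>0$. Splitting $6=2+4$ and using the Sobolev inequality,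
\[
\int(6|\nabla u|^2+Ru^2)\,dv\ge2\int|\nabla u|^2dv+\lambda\int u^2dv\ge\frac{\min\{2,\lambda\}}C\,\|u\|_{L^4}^2 .
\]
Then $Y(M,[g])>0$, contradicting $\sigma(M)\le0$. The bound $\lambda\ge R_{\min}$ is read off from the variational definition. Finally $\int u^2dv\le\|u\|_{L^4}^2\operatorname{Vol}^{1/2}$ by the Cauchy--Schwarz inequality, and since $R_{\min}\le0$,
\[
\int(6|\nabla u|^2+Ru^2)\,dv\ge R_{\min}\int u^2dv\ge R_{\min}\operatorname{Vol}^{1/2}\|u\|_{L^4}^2 .
\]
So $R_{\min}\operatorname{Vol}^{1/2}\le Y(M,[g])\le\sigma(M)$.
\end{proof}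

Under the Ricci flow $\partial_tR=\Delta R+2|\mathrm{Ric}|^2$. The normalizing term $\frac r2g$ in \eqref{eq:nrf} adds $-\frac r2R$, and $|\mathrm{Ric}|^2=|\mathrm{Ric}_0|^2+\frac14R^2$. Hence along the normalized flow
\begin{equation}\label{eq:Revol}
\partial_tR=\Delta R+2|\mathrm{Ric}_0|^2+\tfrac12R(R-r).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (1)]
Write $m(t)=R_{\min}(t)$. By Lemma~\ref{lem:yamabe}, $m\le0$. As the minimum over a compact manifold of a smooth function of $(x,t)$, $m$ is locally Lipschitz, hence differentiable almost everywhere and the integral of its derivative. Let $t_0>0$ be a time of differentiability and $x_0$ a minimum point of $R(\cdot,t_0)$. The function $R(x_0,t)-m(t)\ge0$ vanishes at $t_0$, so $m'(t_0)=\partial_tR(x_0,t_0)$, and $\Delta R\ge0$ at $(x_0,t_0)$. By \eqref{eq:Revol} and $m\le0$, $m\le r$,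
\begin{equation}\label{eq:mprime}
m'\ \ge\ \tfrac12m(m-r)=\tfrac12|m|\,(r-m)\ \ge\ 0\qquad\text{for almost every }t.
\end{equation}
So $m$ is nondecreasing, with a limit $\bar R\le0$. If $k>|\bar R|$, then $m\ge-k$ on some interval $[s,\infty)$, and Proposition~\ref{prop:alldim} gives $\|M\|\le12\big(\frac k{2\pi}\big)^2V=\frac3{\pi^2}k^2V$. Let $k\downarrow|\bar R|$.
\end{proof}

The second inequality of part (2) follows at once. Lemma~\ref{lem:yamabe} gives $m(t)V^{1/2}\le\sigma(M)$ for all $t$, so $\bar RV^{1/2}\le\sigma(M)\le0$ and $\bar R^2V\ge\sigma(M)^2$; and part (1) gives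
\[
\frac{\bar R^2V}{96\pi^2}\ge\frac1{96\pi^2}\cdot\frac{\pi^2}3\|M\|=\frac{\|M\|}{288}.
\]
It remains to prove the first inequality.

\subsection{Windows on which $R$ is close to its minimum}

To use \eqref{eq:cgb} we need late times at which $\int|\mathrm{Ric}_0|^2dv$ is small and $r$ is close to $\bar R$. The quantity $r-m\ge0$, the mean deviation of $R$ from its minimum, controls both, provided it is small on average over long intervals of time. If $\bar R<0$, inequality \eqref{eq:mprime} makes $r-m$ integrable. If $\bar R=0$, the factor $|m|$ in \eqref{eq:mprime} tends to zero and the inequality does not suffice. What must then be excluded is that $r$ stays positive on average. By \eqref{eq:rescale} this would mean that the unnormalized flow loses all its volume in finite time, as a round sphere does. Perelman's entropy rules this out when $\sigma(M)\le0$.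

\begin{lemma}\label{lem:volume}
Let $M$ be a closed four-manifold with $\sigma(M)\le0$ and let $\tilde g(t)$, $t\in[0,T)$, be a Ricci flow on $M$ with $T<\infty$. Then $\inf_{t<T}\operatorname{Vol}(\tilde g(t))>0$.
\end{lemma}

\begin{proof}
For a metric $g$, a number $\theta>0$ and a smooth function $f$ with $\int(4\pi\theta)^{-2}e^{-f}dv=1$, Perelman's functional \cite[\S3]{Perelman} is
\[
\mathcal W(g,f,\theta)=\int\big[\theta(R+|\nabla f|^2)+f-4\big](4\pi\theta)^{-2}e^{-f}dv .
\]
Write $(4\pi\theta)^{-2}e^{-f}=w^2$ with $w>0$, so that $\int w^2dv=1$, $f=-\log w^2-2\log(4\pi\theta)$ and $|\nabla f|^2w^2=4|\nabla w|^2$. Then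
\begin{equation}\label{eq:W}
\mathcal W=\theta\int(4|\nabla w|^2+Rw^2)\,dv-\int w^2\log w^2\,dv-2\log(4\pi\theta)-4 .
\end{equation}

\emph{Lower bound for fixed $g$ and $\theta$.} Let $Z=\int|\nabla w|^2dv$. Jensen's inequality for the probability measure $w^2dv$ and the Sobolev inequality give $\int w^2\log w^2dv\le\log\int w^4dv\le2\log(C(1+Z))$. So $\mathcal W\ge4\theta Z-2\log(C(1+Z))+\theta R_{\min}-2\log(4\pi\theta)-4$, which is bounded below for $Z\ge0$. Thus $\mu(g,\theta)=\inf_f\mathcal W(g,f,\theta)>-\infty$.

\emph{Monotonicity.} Let $\theta(t)=T+1-t\ge1$ and $t_1\in(0,T)$. Given a positive smooth function of integral $1$ at time $t_1$, solve the conjugate heat equation $\partial_ty=-\Delta y+Ry$ backward to $t=0$; in reversed time this is a linear parabolic equation on a closed manifold. The solution stays positive by the maximum principle, and $\int y\,dv$ is constant because $\partial_t\,dv=-R\,dv$. Define $f$ by $y=(4\pi\theta)^{-2}e^{-f}$. Perelman's formula \cite[\S3]{Perelman} states that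
\[
\frac d{dt}\mathcal W(\tilde g,f,\theta)=\int2\theta\,\Big|\mathrm{Ric}+\nabla^2f-\frac1{2\theta}\tilde g\Big|^2y\,dv\ \ge\ 0 .
\]
Therefore $\mu(\tilde g(0),T+1)\le\mathcal W(\tilde g(t_1),f,\theta(t_1))$ for every admissible $f$ at time $t_1$.

\emph{Choice of test function.} Let $w>0$ be the first eigenfunction of $-4\Delta+R$ for $\tilde g(t_1)$, with $\int w^2dv=1$. The first term in \eqref{eq:W} is $\theta\lambda(\tilde g(t_1))\le0$ by Lemma~\ref{lem:yamabe}. By Jensen's inequality $-\int w^2\log w^2dv=\int w^2\log w^{-2}dv\le\log\operatorname{Vol}(\tilde g(t_1))$. With $\theta\ge1$,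
\[
\mu(\tilde g(0),T+1)\le\log\operatorname{Vol}(\tilde g(t_1))-2\log(4\pi)-4 .
\]
The left side is finite and independent of $t_1$.
\end{proof}

\begin{lemma}\label{lem:window}
In the setting of Theorem~\ref{thm:B}, for all $\delta,L,N>0$ there is $t\ge N$ with $\frac1L\int_t^{t+L}(r-m)<\delta$.
\end{lemma}

\begin{proof}
Let $\bar R<0$. Then $|m|\ge|\bar R|$, and integrating \eqref{eq:mprime} gives $\int_0^\infty(r-m)\,dt\le\frac2{|\bar R|}(\bar R-m(0))<\infty$. Hence $\int_t^{t+L}(r-m)\to0$ as $t\to\infty$.

Let $\bar R=0$, and suppose that $\frac1L\int_t^{t+L}(r-m)\ge\delta$ for all $t\ge N$. Increasing $N$, we may assume $m\ge-\delta/2$ on $[N,\infty)$. Then $r\ge-\delta/2$ there, and $\int_t^{t+L}r\ge\delta L/2$ for $t\ge N$. Cut $[N,t]$ into more than $(t-N)/L-1$ intervals of length $L$ and a remainder of length less than $L$; this gives $\int_N^tr\ge\frac\delta2(t-N)-\delta L$. In \eqref{eq:rescale} with $s=N$ we then have $\psi(t)\le e^{\delta L/2}e^{-\delta(t-N)/4}$. So $\tilde t$ has a finite limit $T$, and $\tilde g$ is a Ricci flow on $[0,T)$ with volume $\psi^2V\to0$.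 This contradicts Lemma~\ref{lem:volume}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}, part (2)}

Let $|R|\le C$ on $M\times[0,\infty)$; then also $|r|\le C$. Since $|R-r|\le(R-m)+(r-m)$ and $|R-r|\le2C$,
\[
\int|R-r|\,dv\le2V(r-m),\qquad\int(R-r)^2dv\le4CV(r-m).
\]
The trace-free Ricci tensor appears in the derivative of $r$. By \eqref{eq:Revol}, $\partial_t\,dv=(r-R)\,dv$ and $\int(R-r)\,dv=0$,
\[
Vr'=\int\Big(2|\mathrm{Ric}_0|^2+\tfrac12R(R-r)-R(R-r)\Big)dv=2\int|\mathrm{Ric}_0|^2dv-\tfrac12\int(R-r)^2dv .
\]
A bounded function has small average derivative over a long interval, which is why the windows are taken long. Let $\delta\in(0,1)$, and take a window $[t,t+L]$ from Lemma~\ref{lem:window} with $L=N=1/\delta$. Averaging the last identity over it,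
\[
\frac1L\int_t^{t+L}2\int_M|\mathrm{Ric}_0|^2dv\,d\xi\ \le\ \frac{V\,(r(t+L)-r(t))}L+2CV\cdot\frac1L\int_t^{t+L}(r-m)\ \le\ 4CV\delta .
\]
So the sum of the two nonnegative quantities $r-m$ and $\int|\mathrm{Ric}_0|^2dv$ has average at most $(1+2CV)\delta$ over the window, and there is a time $t_\delta\ge1/\delta$ at which both are at most $(1+2CV)\delta$. As $\delta\to0$ we have $m(t_\delta)\to\bar R$, hence $r(t_\delta)\to\bar R$. At time $t_\delta$, \eqref{eq:cgb} and $\int R^2dv\ge r^2V$ give
\[
2\chi(M)-3|\tau(M)|\ \ge\ \frac1{4\pi^2}\Big(\frac{r(t_\delta)^2V}{24}-\frac{(1+2CV)\delta}2\Big)\ \longrightarrow\ \frac{\bar R^2V}{96\pi^2}.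
\]
This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{remark}
The hypothesis $\sigma(M)\le0$ enters only through Lemma~\ref{lem:yamabe}. It gives $m\le0$, which fixes the sign in \eqref{eq:mprime}, the comparison of $\bar R^2V$ with $\sigma(M)^2$, and $\lambda\le0$ in Lemma~\ref{lem:volume}, which fails for the shrinking round sphere. The bound on $R$ is used only in the last subsection, to estimate $\int(R-r)^2dv$ and $r(t+L)-r(t)$. Existence for all time is used to let $t\to\infty$ in Proposition~\ref{prop:alldim} and to find the windows of Lemma~\ref{lem:window}.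
\end{remark}

\section{Einstein metrics and the best constant}\label{sec:sharp}

For Einstein metrics no assumption on the Yamabe invariant is needed.

\begin{corollary}
Every closed oriented Einstein four-manifold satisfies $2\chi(M)-3|\tau(M)|\ge\frac1{288}\|M\|$.
\end{corollary}

\begin{proof}
Let $\mathrm{Ric}=\kappa g$. If $\kappa<0$, scale so that $\kappa=-3$. Then $g$ is a stationary solution of \eqref{eq:nrf} with $R=-12$, Proposition~\ref{prop:alldim} with $k=12$ gives $\|M\|\le\frac3{\pi^2}144\,V$, and \eqref{eq:einstein} gives $2\chi-3|\tau|\ge\frac{144V}{96\pi^2}\ge\frac1{288}\|M\|$. If $\kappa\ge0$, apply Theorem~\ref{thm:A} to the Ricci flow $(1-2\kappa t)g$: $\|M\|\le12(\pi S)^{-2}(1-2\kappa S)^2V$. The right side tends to $0$ as $S\uparrow\frac1{2\kappa}$ if $\kappa>0$, and as $S\to\infty$ if $\kappa=0$. So $\|M\|=0$, while $2\chi-3|\tau|\ge0$ by \eqref{eq:einstein}.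
\end{proof}

Hyperbolic manifolds show how far the constant can be from optimal.

\begin{proposition}
Let $\kappa_*$ be the best constant in $2\chi(M)-3|\tau(M)|\ge\kappa_*\|M\|$ under the hypotheses of the conjecture. Then
\[
\frac1{288}\ \le\ \kappa_*\ \le\ \frac{3v_4}{2\pi^2}=\frac5\pi\arcsin\frac13-\frac12\approx\frac1{24.5},
\]
where $v_4=\frac{10\pi}3\arcsin\frac13-\frac{\pi^2}3$ is the volume of the regular ideal hyperbolic four-simplex.
\end{proposition}

\begin{proof}
The lower bound is Theorem~\ref{thm:B}. For the upper bound let $M$ be a closed oriented hyperbolic four-manifold of volume $V$. Its metric is a stationary solution of \eqref{eq:nrf}. We claim $\sigma(M)\le0$. Otherwise some class has $Y(M,[g])>0$; then the positive first eigenfunction $u$ of $-6\Delta+R$ has eigenvalue $\lambda_1>0$, and $u^2g$ has scalar curvature $\lambda_1u^{-2}>0$. But a closed manifold with nonpositive sectional curvature carries no metric of positive scalar curvature \cite{GL}. So $M$ satisfies the hypotheses of the conjecture. Since $W^\pm=0$, $\mathrm{Ric}_0=0$ and $R=-12$, the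 formula for $2\chi\pm3\tau$ gives $\tau(M)=0$ and $2\chi(M)=\frac{6V}{4\pi^2}=\frac3{2\pi^2}V$. With $\|M\|=V/v_4$ this reads $2\chi(M)-3|\tau(M)|=\frac{3v_4}{2\pi^2}\|M\|$.
\end{proof}

The exact value of $\kappa_*$ is not determined here.

\begin{thebibliography}{9}

\bibitem{FZZ} Fang, Zhang and Zhang, 2008.

\bibitem{Frigerio} Frigerio, \emph{Bounded Cohomology of Discrete Groups}.

\bibitem{Gromov} Gromov, \emph{Volume and bounded cohomology}, 1982.

\bibitem{GL} Gromov and Lawson, 1983.

\bibitem{Ivanov} Ivanov, 1987.

\bibitem{Perelman} Perelman, 2002.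

\bibitem{talk} \emph{Ricci Flow On 4-Manifolds And Seiberg-Witten Equations},\\ \texttt{http://archytas.birs.ca/workshops/2011/11w5010/files/Fang.pdf}

\bibitem{ZZ} Zhang and Zhang, 2009.

\end{thebibliography}
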